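\title{Continua with the double midset property are simple closed curves}

\begin{abstract}
The midset of two distinct points of a metric space is the set of points equidistant from them. We prove that a compact connected metric space with more than one point, in which every midset consists of exactly two points, is a simple closed curve. The proof reduces the problem to dendrites and then to four finite trees, which are excluded by a parity invariant of pairs of points combined with a Baire category argument. We also describe the continua whose midsets have at most two points.
\end{abstract}

\section{Introduction}\label{sec:intro}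

Let $(X,d)$ be a metric space. The \emph{midset} of two distinct points $a,b\in X$ is
\[
M(a,b)=\{x\in X : d(a,x)=d(b,x)\},
\]
and $X$ has the \emph{double midset property} (DMP) if $M(a,b)$ consists of exactly two points whenever $a\neq b$. A \emph{continuum} is a compact connected metric space with more than one point, and a \emph{simple closed curve} is a space homeomorphic to a circle.

The midset is the zero set of the continuous function
\[
f_{ab}(x)=d(a,x)-d(b,x),
\]
which is negative at $a$ and positive at $b$. So $X\setminus M(a,b)$ is the union of the disjoint open sets $\{f_{ab}<0\}\ni a$ and $\{f_{ab}>0\}\ni b$: the midset is a wall between $a$ and $b$ that the metric itself provides, and it meets every connected set containing both points. In the interval $[0,1]$ with the usual metric the wall is the single point $(a+b)/2$. On the unit circle with the arc-length metric it has two points. Indeed, rotate so that $a$ and $b$ have arguments $-\theta$ and $\theta$ with $0<\theta<\pi$. The distance between two points is a strictly decreasing function of the cosine of the difference of their arguments, so the point of argument $\varphi$ lies in $M(a,b)$ if and only if $\cos(\varphi+\theta)=\cos(\varphi-\theta)$,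 that is, $\sin\varphi=0$. Thus $M(a,b)$ consists of the midpoints of the two arcs between $a$ and $b$, and the circle has the DMP.

On a circle two points are needed to separate $a$ from $b$, so there the DMP says that the walls are as small as they can be. On an arc or a tree one point suffices, and the DMP would force \emph{every} midset to contain a second point that the topology does not ask for. One expects this to be impossible. It has been conjectured that every continuum with the DMP is a simple closed curve; the question is posed in \cite{Apollonius}. Two partial results are known: a complete convex metric space with the DMP is isometric to a circle with the arc-length metric, and a continuum with the DMP whose midset function $(a,b)\mapsto M(a,b)$ is continuous off the diagonal is a simple closed curve. Here continuity means that $M(a_i,b_i)\to M(a,b)$ whenever $(a_i,b_i)\to(a,b)$ with $a_i\neq b_i$ and $a\neq b$; for subsets of $X$ we write $A_i\to A$ if every point of $A$ is the limit of a sequence $x_i\in A_i$ and every limit of a convergent sequence $x_{i_k}\in A_{i_k}$ with $i_1<i_2<\cdots$ lies in $A$. We use neither result, and prove the conjecture.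

\begin{theorem}\label{thm:main}
If a continuum $(X,d)$ has the DMP, then $X$ is a simple closed curve.
\end{theorem}

A \emph{dendrite} is a locally connected continuum that contains no simple closed curve. The proof gives the following slightly stronger statement.

\begin{theorem}\label{thm:atmost}
Let $(X,d)$ be a continuum all of whose midsets $M(a,b)$, $a\neq b$, have at most two points. Then exactly one of the following holds.
\begin{enumerate}
\item[(1)] $X$ is a simple closed curve. Then $X$ has the DMP, each of the two open arcs of $X\setminus\{a,b\}$ contains exactly one point of $M(a,b)$, the set $M(a,b)$ separates $a$ from $b$, and the midset function is continuous off the diagonal.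
\item[(2)] $X$ is a dendrite, and some midset consists of exactly one point.
\end{enumerate}
Moreover, a continuum admits a compatible metric with the DMP if and only if it is a simple closed curve.
\end{theorem}

The interval $[0,1]$ shows that case (2) occurs, so ``exactly two'' cannot be weakened to ``at most two'' in Theorem~\ref{thm:main}. Connectedness cannot be dropped either: four points at mutual distance $1$ have the DMP.

\subsection*{The idea, on an arc}
Suppose that an arc $X$ with end points $\lambda,\mu$ carries a compatible metric with the DMP. The function $f_{\lambda\mu}$ is negative at $\lambda$, positive at $\mu$, and has exactly two zeros. It changes sign an odd number of times, so it changes sign at one zero (a \emph{crossing} zero) and keeps its sign at the other (a \emph{touching} zero). The same holds for $f_{ab}$ for all $(a,b)$ near $(\lambda,\mu)$, because the signs at $\lambda$ and $\mu$ persist. A touching zero is fragile: raising or lowering the function slightly either removes it or splits it in two, and both outcomes are forbidden. Yet it has to survive on an open set of pairs.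

It can survive, since nothing forces $d(p,\cdot)$ to be monotone along an arc, and this function may be constant on subarcs. In the Euclidean plane let $a$ and $b$ move on the unit circle near $(-1,0)$ and $(1,0)$, and let $X$ consist near the origin $p$ of two segments issuing from $p$ in the directions $(1,1)$ and $(1,-1)$. From $|x-a|^2-|x-b|^2=2\langle x,b-a\rangle$ we see that $p$ is a touching zero of $f_{ab}$ for all such $a,b$. The central fact of the proof (Proposition~\ref{prop:rigid}) is that this is the only way: if the sign count forces a touching zero for all pairs in a product $U\times V$ of open intervals, then that zero is one fixed point $p$ and $d(p,\cdot)$ is constant on $U\cup V$. One then extends $U$ and $V$ to maximal arcs on which $d(p,\cdot)$ is constant and finds a contradiction where these arcs stop. For the arc this last step takes a few lines (Section~\ref{sec:arc}).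

\subsection*{Outline}
Section~\ref{sec:dendrites} reduces Theorem~\ref{thm:main} to the statement that no dendrite has the DMP. Sections~\ref{sec:zeros}--\ref{sec:arc} set up the sign count on an arbitrary finite tree, where it becomes a parity attached to pairs of points, prove rigidity, and exclude the arc. Sections~\ref{sec:branch} and~\ref{sec:four} study branch points and show that a dendrite with the DMP is an arc, a triod, a $4$-star or an H-tree. Section~\ref{sec:S} shows that in the last three trees the set of odd pairs is empty or very small, and Sections~\ref{sec:H4} and~\ref{sec:triod} derive a contradiction from this. The two theorems are assembled in Section~\ref{sec:final}.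

\section{Reduction to dendrites}\label{sec:dendrites}

For $x\in X$ let $d_x(y)=d(x,y)$. Then $f_{ab}(x)=d_x(a)-d_x(b)$, and
\[
x\in M(a,b)\iff f_{ab}(x)=0\iff d_x(a)=d_x(b).
\]
We pass constantly between the two readings: fix the pair and let $x$ vary, or fix $x$ and let the pair vary. By the triangle inequality,
\begin{equation}\label{eq:unif}
|f_{ab}(x)-f_{a'b'}(x)|\le d(a,a')+d(b,b')\qquad\text{for all }x\in X,
\end{equation}
so a strict sign of $f_{ab}$ at finitely many points persists when $(a,b)$ is moved slightly. An \emph{arc} is a space homeomorphic to $[0,1]$, and $W^\circ$ denotes the arc $W$ without its two end points (this need not be the interior of $W$ in $X$).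

\begin{proposition}\label{prop:reduction}
Let $X$ be a continuum all of whose midsets have at most two points. Then $X$ is a simple closed curve or a dendrite.
\end{proposition}

\begin{proof}
Suppose that $X$ is not locally connected. By \cite[Theorem~5.12]{Nadler}, $X$ contains a nondegenerate continuum of convergence: a subcontinuum $K$ with more than one point and subcontinua $K_n\to K$ with $K_n\cap K=\emptyset$ for all $n$. Take $a\neq b$ in $K$. For large $n$ the set $K_n$ meets the open sets $\{f_{ab}<0\}\ni a$ and $\{f_{ab}>0\}\ni b$; being connected, it meets $M(a,b)$. Since $M(a,b)$ is finite, some $x\in M(a,b)$ lies in infinitely many $K_n$. Then $x\in K$, which contradicts $K_n\cap K=\emptyset$. So $X$ is locally connected.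

Suppose that $X$ contains a simple closed curve $E$. For $a\neq b$ in $E$, each of the two open arcs of $E\setminus\{a,b\}$ contains a zero of $f_{ab}$, so $M(a,b)\subset E$. If there were a point $x\in X\setminus E$, it would lie in no midset of two points of $E$, and $d_x$ would be injective on $E$. But a nonconstant continuous real function on a circle takes each value strictly between its minimum and its maximum on both arcs that join a minimum point to a maximum point. So $X=E$.
\end{proof}

We recall the standard facts on a dendrite $X$; see \cite[Chapter~X]{Nadler}.
\begin{enumerate}
\item[(D1)] Two points $x\neq y$ are joined by a unique arc $[x,y]$. We put $[x,x]=\{x\}$, $(x,y)=[x,y]\setminus\{x,y\}$, and define $[x,y)$, $(x,y]$ accordingly. A subcontinuum or a connected open set that contains $x$ and $y$ contains $[x,y]$.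
\item[(D2)] Each component $K$ of $X\setminus\{x\}$ is open, with closure $K\cup\{x\}$. The \emph{order} of $x$ is the number of these components. A point of order $1$ is a \emph{leaf}; a point of order at least $3$ is a \emph{branch point}.
\item[(D3)] A point $z$ separates $x$ from $y$ (that is, $x$ and $y$ lie in different components of $X\setminus\{z\}$) if and only if $z\in(x,y)$. In particular a leaf never lies in $W^\circ$ for an arc $W$.
\item[(D4)] A subcontinuum $Y$ with more than one point is a dendrite, and a branch point of $Y$ is a branch point of $X$. A dendrite without branch points is an arc.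
\item[(D5)] For three distinct points, the three arcs joining them have exactly one common point, their \emph{median}. If the median differs from all three points, it is a branch point.
\item[(D6)] If $B$ is a connected open neighborhood of $x$ and $K$ is a component of $X\setminus\{x\}$, then $K\cap B$ is nonempty by (D2), and connected because it contains $[u,v]$ for $u,v\in K\cap B$ by (D1).
\end{enumerate}

An arc that ends at a leaf and carries no branch point is attached to the rest of $X$ only at its other end.

\begin{lemma}\label{lem:terminal}
Let $W=[\lambda,w]$ be an arc in a dendrite $X$, with $\lambda$ a leaf and no branch point in $(\lambda,w)$. Then $[\lambda,w)$ is a component of $X\setminus\{w\}$. Hence, for $x\notin W$, the arc $[x,w]$ misses $[\lambda,w)$ and $[x,\lambda]=[x,w]\cup W$. If $w$ is also a leaf, then $X=W$.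
\end{lemma}

\begin{proof}
Let $C\supset[\lambda,w)$ be the component of $X\setminus\{w\}$ containing $\lambda$. Suppose that $z\in C\setminus[\lambda,w)$, and let $c$ be the median of $z,\lambda,w$. Then $c\in[z,\lambda]\subset C$, so $c\neq w$; $c\neq\lambda$, since otherwise the leaf $\lambda$ would lie in $(z,w)$; and $c\neq z$, since $z\notin[\lambda,w]$. So $c$ is a branch point in $(\lambda,w)$, a contradiction. Thus $C=[\lambda,w)$. If $x\notin W$, then $[x,w)$ lies in another component of $X\setminus\{w\}$, so $[x,w]\cup W$ is an arc from $x$ to $\lambda$. If $w$ is a leaf, then $C=X\setminus\{w\}$.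
\end{proof}

\section{Crossing zeros, touching zeros and constant arcs}\label{sec:zeros}

\emph{From here to the end of Section~\ref{sec:triod}, $X$ is a dendrite with the DMP.} Our goal is a contradiction. Each $f_{ab}$ with $a\neq b$ has exactly two zeros, and most arguments end by exhibiting three.

Let $M(a,b)=\{x,y\}$, let $K$ be a component of $X\setminus\{x\}$, and let $B$ be a connected open neighborhood of $x$ with $y\notin B$. By (D6), $K\cap B$ is a nonempty connected set without zeros, so $f_{ab}$ has a constant sign on it. The sign does not depend on $B$, because two such neighborhoods contain a third. Let $n_+(x)$ and $n_-(x)$ be the numbers, possibly infinite, of components $K$ with sign $+$ and $-$; they depend on the pair $(a,b)$, and their sum is the order of $x$. The zero $x$ is \emph{crossing} if $n_+(x)\ge1$ and $n_-(x)\ge1$, and \emph{touching} otherwise.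

\begin{lemma}\label{lem:crossing}
For $a\neq b$, the open arc $(a,b)$ contains a crossing zero of $f_{ab}$.
\end{lemma}

\begin{proof}
Along $[a,b]$ the function $f_{ab}$ goes from a negative to a positive value and has at most two zeros, so its sign changes at some zero $x\in(a,b)$. By (D3), $[a,x)$ and $(x,b]$ lie in different components of $X\setminus\{x\}$, and these have opposite signs.
\end{proof}

The planar example of the introduction suggests the next notion. An arc $W\subset X$ is \emph{$p$-constant} if $d_p$ is constant on $W$. The constant $r$ is then positive, since $d_p$ vanishes only at $p$, and so $p\notin W$. For $u\neq u'$ in $W$ we have $p\in M(u,u')$, and $(u,u')$ contains a zero. Hence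
\begin{equation}\label{eq:constM}
M(u,u')=\{p,m\}\quad\text{with } m\in(u,u')\subset W^\circ .
\end{equation}
So both zeros are accounted for, and every other point of $X$ sees $W$ in a strictly monotone way.

\begin{lemma}\label{lem:const}
Let $W$ be a $p$-constant arc.
\begin{enumerate}
\item[(a)] If $x\notin W^\circ\cup\{p\}$, then $d_x$ is strictly monotone on $W$. If $C\subset X\setminus(W^\circ\cup\{p\})$ is connected, the direction of monotonicity is the same for all $x\in C$.
\item[(b)] If $W$ is also $p'$-constant, then $p'=p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:constM}, $x$ lies in no midset of two points of $W$, so the continuous function $d_x$ is injective on the arc $W$. Fix $u\neq u'$ in $W$. The direction of monotonicity of $d_x$ is given by the sign of $d_x(u)-d_x(u')=f_{uu'}(x)$, and $f_{uu'}$ has no zero on the connected set $C$.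

(b) If $p'\neq p$, then $p'\in M(u,u')$ and $p'\notin W$, which contradicts \eqref{eq:constM}.
\end{proof}

\section{Parity and rigidity on finite trees}\label{sec:parity}

In this section $X$ is moreover a \emph{finite tree}: a union of finitely many arcs, the \emph{edges}, any two of which meet at most in a common end point. The end points of the edges are the \emph{vertices}. An \emph{open edge} $E^\circ$ is open in $X$, since its complement is a finite union of arcs and points, and the union of the open edges is dense. An \emph{open interval} is a nonempty connected open subset of an open edge. The order of a vertex $x$ is the number of edges at $x$: a component of $X\setminus\{x\}$ has $x$ in its closure, so it meets an edge at $x$, and by (D3) it meets only one. Any point can be made a vertex by subdividing an edge; so points of open edges have order $2$.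

On the arc, the touching zero was forced by the signs of $f_{ab}$ at the two end points. On a tree the same role is played by the finite set $O$ of points of odd order. Its cardinality is even, because the orders of the vertices add up to twice the number of edges. Call a pair $(a,b)$ \emph{admissible} if $a\neq b$ and $f_{ab}$ has no zero in $O$, and put
\[
P(a,b)=\#\{v\in O: f_{ab}(v)>0\}\bmod 2 .
\]
The \emph{odd set} $S$ is the set of admissible pairs with $P(a,b)$ odd. Three properties will be used repeatedly.
\begin{enumerate}
\item[(S1)] By \eqref{eq:unif}, the admissible pairs form an open subset of $X\times X$ on which $P$ is locally constant. So $S$ is open, and a connected set of admissible pairs lies in $S$ or misses $S$.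
\item[(S2)] $(a,b)\in S$ if and only if $(b,a)\in S$, because $f_{ba}=-f_{ab}$ and $\#O$ is even.
\item[(S3)] Let $a\neq b$, and let $f_{ab}$ vanish at exactly one point $v$ of $O$. Then $(a,b)$ has a neighborhood $N$ such that, of two pairs in $N$ that give $f(v)$ opposite signs, exactly one lies in $S$. Indeed, the signs on $O\setminus\{v\}$ are constant near $(a,b)$.
\end{enumerate}

\begin{lemma}[Parity]\label{lem:parity}
If $(a,b)$ is admissible, then $n_+(x)\equiv n_-(x)$ for each $x\in M(a,b)$, and
\[
P(a,b)\equiv\sum_{x\in M(a,b)}n_+(x)\pmod 2 .
\]
\end{lemma}

\begin{proof}
The points of $M(a,b)$ have even order, which gives the first claim. Subdivide so that they are vertices. Then $f=f_{ab}$ has a constant sign on each open edge, and $n_+(x)$ is the number of positive edges at the zero $x$. Every edge at a vertex with $f>0$ is positive, and each of the two ends of a positive edge is a vertex with $f>0$ or a zero. Counting the ends of positive edges gives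
\[
2\,\#\{\text{positive edges}\}=\sum_{f(v)>0}\operatorname{ord}(v)+\sum_{x\in M(a,b)}n_+(x),
\]
where the first sum runs over vertices and is congruent to $P(a,b)$ modulo $2$.
\end{proof}

\begin{corollary}\label{cor:even}
If $(a,b)\in S$, then $n_+$ and $n_-$ are even at one zero of $f_{ab}$ and odd at the other. If the first zero is not a vertex, it is a touching zero of order $2$.
\end{corollary}

\begin{proof}
A sum of two integers is odd if and only if exactly one of them is even. At a point of order $2$ with $n_+$ even, $(n_+,n_-)$ is $(2,0)$ or $(0,2)$.
\end{proof}

Here it is essential that midsets have exactly two points. For $[0,1]$ with the usual metric, $f_{ab}(0)=a-b=-f_{ab}(1)$, so every pair $a\neq b$ is odd; the only zero is crossing, and the next proposition fails.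

\begin{proposition}[Rigidity]\label{prop:rigid}
Let $U,V$ be open intervals with $U\times V\subset S$. Then there are a point $p$ and a number $r$ with $d_p\equiv r$ on $U\cup V$.
\end{proposition}

We do not know a priori that the touching zero depends continuously on $(a,b)$. Baire's theorem provides a small product on which it does; there a four-point inequality pins it down, and Lemma~\ref{lem:const}(b) spreads the conclusion to all of $U\times V$.

\begin{proof}
\emph{Step 1: the conclusion holds for some open intervals $U'\subset U$, $V'\subset V$.}
Identify each open edge with $(0,1)$ and let $\mathcal I$ be the countable family of arcs that correspond to closed intervals with rational end points. For $I\in\mathcal I$ and $n\ge1$ let $F^+_{I,n}$ be the set of $(a,b)\in U\times V$ with $\min_I f_{ab}=0$ and $f_{ab}\ge1/n$ at both ends of $I$, and let $F^-_{I,n}$ be the set of $(a,b)\in U\times V$ with $\max_I f_{ab}=0$ and $f_{ab}\le-1/n$ at both ends of $I$. For each vertex $q$ let $F_q=\{(a,b)\in U\times V: f_{ab}(q)=0\}$. By \eqref{eq:unif} these countably many sets are closed in $U\times V$. They cover $U\times V$: if the zero $x$ with even $n_\pm$ given by Corollary~\ref{cor:even} is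 not a vertex, take $I\in\mathcal I$ with $x\in I^\circ$ and without the other zero; then $f_{ab}$ has the same strict sign on both sides of $x$ in $I$. The space $U\times V$ is homeomorphic to an open square, so by Baire's theorem it is not a countable union of closed sets with empty interior. Hence one of the sets contains a product $U'\times V'$ of open intervals.

If this set is $F_q$, then $d_q(a)=d_q(b)$ for all $a\in U'$, $b\in V'$, so $d_q$ is constant on $U'\cup V'$. If it is $F^-_{I,n}$, exchange the roles of $U$ and $V$, which is allowed by (S2) and turns $F^-_{I,n}$ into $F^+_{I,n}$. So let $U'\times V'\subset F^+_{I,n}$. For $(a,b)\in U'\times V'$ we have $f_{ab}\ge0$ on $I$, and $f_{ab}$ has a zero in $I$. Every such zero lies in $I^\circ$, has order $2$ and has $n_-=0$. By Corollary~\ref{cor:even} there is only one, which we call $p(a,b)$. The map $p\colon U'\times V'\to I$ is continuous: if $(a_i,b_i)\to(a,b)$, every limit point of $p(a_i,b_i)$ in the compact set $I$ is a zero of $f_{ab}$, hence equals $p(a,b)$.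

Suppose that $p(a,b)=z=p(a',b')$. Since $f_{ab'}(z)\ge0$ and $f_{a'b}(z)\ge0$,
\[
d(a,z)\ge d(b',z)=d(a',z)\ge d(b,z)=d(a,z),
\]
and therefore
\begin{equation}\label{eq:four}
d(a,z)=d(a',z)=d(b,z)=d(b',z).
\end{equation}

Suppose now that $p(a_0,b_0)\neq p(a_0,b_1)$ for some $a_0,b_0,b_1$. Choose an arc $Z\subset I$ strictly between these two points. By continuity there is a neighborhood $A\subset U'$ of $a_0$ such that $Z$ lies between $p(a,b_0)$ and $p(a,b_1)$ for all $a\in A$. Since $V'$ is connected, $p(a,V')\supset Z$ for all $a\in A$. Given $a\neq a'$ in $A$ and $z\in Z$, there are thus $b,b'\in V'$ with $p(a,b)=z=p(a',b')$, and \eqref{eq:four} gives $z\in M(a,a')$. So $M(a,a')\supset Z$ is infinite, a contradiction. Hence $p(a,\cdot)$ is constant for each $a$. The same argument with the coordinates exchanged, using $d(b,z)=d(b',z)$ from \eqref{eq:four}, shows that $p(\cdot,b)$ is constant for each $b$. So $p(a,b)$ is one point $p$, and $d_p(a)=d_p(b)$ for all $a\in U'$, $b\in V'$.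

\emph{Step 2.} Fix $U',V',p,r$ as in Step 1, and let $U_1\subset U$ be any open interval. Step 1 applied to $U_1\times V'$ gives $U''\subset U_1$, $V''\subset V'$ and $p'',r''$ with $d_{p''}\equiv r''$ on $U''\cup V''$. An arc in $V''$ is both $p$-constant and $p''$-constant, so $p''=p$ by Lemma~\ref{lem:const}(b), and then $r''=r$. Thus the closed set $\{d_p=r\}$ meets every open interval in $U$, and so contains $U$. For $V$, apply Step 1 to $U'\times V_1$ with $V_1\subset V$ and use an arc in $U'$.
\end{proof}

Rigidity restricts $S$ at the places where a maximal constant arc stops: if such a place belonged to an odd pair, the constant arc could be continued.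

\begin{lemma}\label{lem:ends}
Let $W$ and $V$ be arcs that are components of the same fiber $\{d_p=r\}$; the case $W=V$ is allowed. If $u$ is an end point of $W$ and not a leaf, then $S$ misses $\{u\}\times V$ and $V\times\{u\}$.
\end{lemma}

\begin{proof}
By (S2) it suffices to treat $\{u\}\times V$. Let $(u,b)\in S$ with $b\in V$. The points of $V^\circ$ that are not vertices are dense in $V$, and each lies in an open interval contained in $V$. Since $S$ is open, there are an open interval $V_1\subset V$ near $b$ and a neighborhood $N$ of $u$ with $N\times V_1\subset S$, where $N\setminus\{u\}$ is a union of finitely many open intervals $J_j$, each having $u$ as an end. By Proposition~\ref{prop:rigid}, some $d_{p_j}$ is constant on $J_j\cup V_1$. By Lemma~\ref{lem:const}(b), applied to an arc in $V_1$, we have $p_j=p$, and the constant is $r$. So $W\cup N$ is a connected subset of the fiber, and $N\subset W$ because $W$ is a component. But $W\setminus\{u\}$ lies in one component of $X\setminus\{u\}$, and there is a second component, which meets $N$ by (D2). This is a contradiction.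
\end{proof}

\section{The arc}\label{sec:arc}

\begin{proposition}\label{prop:arc}
$X$ is not an arc.
\end{proposition}

\begin{proof}
Let $X=[\lambda,\mu]$ be an arc, regarded as a tree with one edge. Then $O=\{\lambda,\mu\}$, and $(a,b)\in S$ if and only if $f_{ab}(\lambda)f_{ab}(\mu)<0$. In particular $(\lambda,\mu)\in S$, and by (S1) there are open intervals $U$ ending at $\lambda$ and $V_0$ ending at $\mu$ with $U\times V_0\subset S$. Let $p,r$ be given by Proposition~\ref{prop:rigid}, and let $W=[\lambda,w]$ and $V=[y,\mu]$ be the components of $\{d_p=r\}$ that contain $U$ and $V_0$. They are different, hence disjoint, since otherwise $W=X\ni p$. So $w$ and $y$ are not leaves, and by Lemma~\ref{lem:ends} the set $S$ misses the two sides $\{w\}\times V$ and $W\times\{y\}$ of the rectangle $W\times V$. Every pair in the rectangle has the zero $p\notin\{\lambda,\mu\}$, so $f_{ab}(\lambda)$ and $f_{ab}(\mu)$ never vanish together there.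

On the side $\{w\}\times V$, the functions $b\mapsto f_{wb}(\lambda)$ and $b\mapsto f_{wb}(\mu)$ are strictly monotone by Lemma~\ref{lem:const}(a). If one of them vanished at a point of $V^\circ$, it would change sign there while the other does not, and $S$ would meet the side. So neither vanishes on $V^\circ$, and they have the same sign there. This sign is $+$, because $f_{w\mu}(\mu)>0$. Letting $b\to y$ gives $f_{wy}(\lambda)\ge0$ and $f_{wy}(\mu)\ge0$. On the side $W\times\{y\}$ the same argument applies to $a\mapsto f_{ay}(\lambda)$ and $a\mapsto f_{ay}(\mu)$; now the common sign on $W^\circ$ is $-$, because $f_{\lambda y}(\lambda)<0$, and letting $a\to w$ gives $f_{wy}(\lambda)\le0$ and $f_{wy}(\mu)\le0$. So $f_{wy}$ vanishes at $\lambda$, $\mu$ and $p$: three zeros.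
\end{proof}

\section{Branch points}\label{sec:branch}

We return to an arbitrary dendrite $X$ with the DMP. A dendrite may have infinitely many branch points and points of infinite order, so the parity count is not yet available. What restricts the branching is that a zero at a point of high order splits into several zeros when the pair is perturbed.

\begin{lemma}\label{lem:perturb}
Let $M(a,b)=\{x,y\}$ and let $B$ be a neighborhood of $x$. For all $(a',b')$ sufficiently close to $(a,b)$ the following hold.
\begin{enumerate}
\item[(a)] If $f_{a'b'}(x)>0$, then $f_{a'b'}$ has at least $\min(n_-(x),3)$ zeros in $B\setminus\{x\}$; if $f_{a'b'}(x)<0$, it has at least $\min(n_+(x),3)$.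
\item[(b)] If $x$ is crossing, then $f_{a'b'}$ has a zero in $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Shrink $B$ to be connected and open with $y\notin B$. Choose $\min(n_-(x),3)$ components $K$ of $X\setminus\{x\}$ of sign $-$ and $\min(n_+(x),3)$ of sign $+$, and a point $z_K\in K\cap B$ in each. For $(a',b')$ close to $(a,b)$, the sign of $f_{a'b'}(z_K)$ is the sign of $K$. If $f_{a'b'}(x)$ has the opposite sign, then $f_{a'b'}$ has a zero in $(x,z_K)\subset K\cap B$, and these sets are disjoint for different $K$. This proves (a). For (b), $f_{a'b'}$ takes both signs on the connected set $B$.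
\end{proof}

To apply the lemma we must be able to move $a$ so that $f(x)$ acquires a prescribed sign. This fails only when $a$ is a local extremum of $d_x$. Let $\Lambda_x$ be the set of values of $d_x$ at its local maxima and minima (not necessarily strict). It is countable, since each such value is the supremum or the infimum of $d_x$ over a member of a countable base of $X$. If $d_x(a)\notin\Lambda_x$, then arbitrarily near $a$ there are points where $d_x$ is larger than $d_x(a)$ and points where it is smaller.

\begin{lemma}\label{lem:regular}
Let $M(a,b)=\{x,y\}$, where $x$ is not a leaf and $d_x(a)=d_x(b)\notin\Lambda_x$. Then $x$ is crossing and $n_\pm(x)\le2$. If $x$ is a branch point, then $y$ is touching.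
\end{lemma}

\begin{proof}
There are points $a'$ arbitrarily near $a$ with $f_{a'b}(x)=d_x(a')-d_x(b)>0$, and also with $f_{a'b}(x)<0$. Fix disjoint neighborhoods of $x$ and $y$. Suppose that $x$ is touching. Then $y$ is crossing by Lemma~\ref{lem:crossing}, and one of $n_\pm(x)$ is at least $2$ because $x$ is not a leaf. Giving $f_{a'b}(x)$ the sign opposite to that one produces two zeros near $x$ and one near $y$, by Lemma~\ref{lem:perturb}. So $x$ is crossing. If one of $n_\pm(x)$ were at least $3$, there would be three zeros near $x$. If $x$ is a branch point, one of $n_\pm(x)$ equals $2$, so there are pairs $(a',b)$ arbitrarily near $(a,b)$ with two zeros near $x$ and hence none near $y$; by Lemma~\ref{lem:perturb}(b), $y$ is not crossing.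
\end{proof}

\begin{lemma}\label{lem:twosided}
Let $M(a,b)=\{x,y\}$ with $x$ a branch point. It is impossible that arbitrarily near $(a,b)$ there are both pairs with $f_{a'b'}(y)=0<f_{a'b'}(x)$ and pairs with $f_{a'b'}(y)=0>f_{a'b'}(x)$.
\end{lemma}

\begin{proof}
One of $n_\pm(x)$ is at least $2$. By Lemma~\ref{lem:perturb}(a), pairs of the corresponding kind have two zeros in a neighborhood of $x$ that excludes $y$, and the zero $y$.
\end{proof}

Seen from a branch point, the metric behaves almost as a path metric would: the distance does not decrease as one moves away.

\begin{proposition}\label{prop:branch}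
Let $q$ be a branch point and $K$ a component of $X\setminus\{q\}$.
\begin{enumerate}
\item[(a)] Each value $t\notin\Lambda_q$ is taken at most once by $d_q$ on $K$.
\item[(b)] If $u,v\in K\cup\{q\}$ and $d_q(u)=d_q(v)=t$, then $d_q\equiv t$ on $[u,v]$.
\item[(c)] $d_q$ is nondecreasing along every arc that starts at $q$.
\item[(d)] $q$ has order $3$ or $4$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $u\neq v$ in $K$ with $d_q(u)=d_q(v)\notin\Lambda_q$. Then $q\in M(u,v)$, and the other zero is touching by Lemma~\ref{lem:regular}. But $(u,v)\subset K$ contains a crossing zero, and it differs from $q$.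

(b) Let $u\neq v$; then $t>0$ and $u,v\in K$. If $d_q(z)\neq t$ for some $z\in(u,v)$, every value strictly between $t$ and $d_q(z)$ is taken both in $(u,z)$ and in $(z,v)$. One of these uncountably many values is not in $\Lambda_q$, contrary to (a).

(c) Let $x\in(q,y)$ with $d_q(x)>d_q(y)=t$. Then $t$ is also taken at some $x'\in[q,x)$, and $x\in(x',y)$. Since $(q,y]$ lies in one component of $X\setminus\{q\}$, this contradicts (b).

(d) On the closure of any component of $X\setminus\{q\}$, which is connected and contains $q$, the function $d_q$ takes all small positive values. So there are $a,b$ in different components with $d_q(a)=d_q(b)\notin\Lambda_q$. By Lemma~\ref{lem:regular}, the order $n_+(q)+n_-(q)$ is at most $4$.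
\end{proof}

\begin{lemma}\label{lem:constbranch}
\begin{enumerate}
\item[(a)] If $W$ is a $p$-constant arc, then $W^\circ$ contains no branch point.
\item[(b)] Every component of a fiber $\{d_p=r\}$ is a point or an arc.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $W=[w_0,w_1]$ and let $e\in W^\circ$ be a branch point. Lemma~\ref{lem:const}(a), applied to the $p$-constant arcs $[e,w_0]$ and $[e,w_1]$, shows that $d_e$ is strictly monotone on each, hence strictly increasing from the value $0$ at $e$. Choose $u\in(e,w_0)$ and $u'\in(e,w_1)$ with $d_e(u)=d_e(u')$. Then $M(u,u')=\{e,p\}$. Moving $u$ within $(e,w_0)$ keeps $f(p)=0$ and gives $f(e)$ both signs, contrary to Lemma~\ref{lem:twosided}.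

(b) A component $Y$ with more than one point is a subcontinuum, hence a dendrite. If it is not an arc, it has a branch point $e$, which is a branch point of $X$ by (D4). The arc joining two points in different components of $Y\setminus\{e\}$ lies in $Y$ and passes through $e$, contrary to (a).
\end{proof}

\section{The four trees}\label{sec:four}

A second branch point $e$ puts Proposition~\ref{prop:branch}(b) under strain: beyond $e$ there are at least two directions, and $d_q$ can grow in only one of them.

\begin{lemma}\label{lem:twobranch}
Let $q\neq e$ be branch points and $s=d(q,e)$. Then $e$ has order $3$, and the two components of $X\setminus\{e\}$ that do not contain $q$ can be named $P_q(e)$ and $P'$ so that $P_q(e)=(e,w]$ with $w$ a leaf, $P_q(e)$ contains no branch point, and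
\begin{equation}\label{eq:H}
d_q\equiv s\ \text{ on }[e,w],\qquad d_q<s\ \text{ on }[q,e),\qquad d_q>s\ \text{ on }P'.
\end{equation}
\end{lemma}

\begin{proof}
Let $K$ be the component of $X\setminus\{q\}$ containing $e$, and let $P_j$ be the components of $X\setminus\{e\}$ not containing $q$; there are at least two. Each $P_j\cup\{e\}$ is connected and misses $q$, so $P_j\subset K$. By (D3) and Proposition~\ref{prop:branch}(b),
\begin{quote}
$(\ast)$ no value $t\neq s$ is taken by $d_q$ at two points of $K$ that are separated by $e$.
\end{quote}
A value $t\in(0,s)$ is taken on $(q,e)$, so by $(\ast)$ it is not taken on $P_j$; thus $d_q\ge s$ on $P_j$. If two of the $P_j$ contained points with $d_q>s$, then, as the sets $P_j\cup\{e\}$ are connected, every $t>s$ close to $s$ would be taken in both, contrary to $(\ast)$. So $d_q\equiv s$ on all $P_j$ but at most one. If $d_q\equiv s$ on two of them, an arc joining a point of one to a point of the other is $q$-constant and passes through $e$, contrary to Lemma~\ref{lem:constbranch}(a). Hence there are exactly two components $P_j$, and $d_q\equiv s$ on exactly one of them, $P=P_q(e)$; let $P'$ be the other.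

The set $N=\{d_q=s\}\cap(K\cup\{q\})$ is closed, it is connected by Proposition~\ref{prop:branch}(b), and it contains $P\cup\{e\}$. By Lemma~\ref{lem:constbranch}(b) it lies in an arc, so it is an arc, and by Lemma~\ref{lem:constbranch}(a) it has $e$ as an end point and no branch point in $N^\circ$. The subcontinuum $P\cup\{e\}$ of $N$ is therefore an arc $[e,w]$ with no branch point in $(e,w)$.

The point $w$ is a leaf. Indeed, let $C$ be a component of $X\setminus\{w\}$ not containing $e$. Then $C\cup\{w\}$ is connected and misses $e$, so $C\subset P\setminus\{w\}=(e,w)$; but $(e,w)$ lies in the component of $X\setminus\{w\}$ that contains $e$. So no such $C$ exists. Since a leaf does not lie in $N^\circ$, we get $N=[e,w]$. Finally, $[q,e)$ and $P'$ lie in $K\cup\{q\}$ and miss $N$, while $d_q\le s$ on $[q,e)$ by Proposition~\ref{prop:branch}(c) and $d_q\ge s$ on $P'$. This gives \eqref{eq:H}.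
\end{proof}

A \emph{leg} at a branch point $q$ is an arc $[q,v]$ such that $v$ is a leaf and $(q,v]$ is a component of $X\setminus\{q\}$.

\begin{proposition}\label{prop:four}
$X$ is one of the following finite trees:
\begin{itemize}
\item an \emph{arc};
\item a \emph{triod}: one branch point $q$, of order $3$, with three legs;
\item a \emph{$4$-star}: one branch point $q$, of order $4$, with four legs;
\item an \emph{H-tree}: two branch points $q,e$ of order $3$, the arc $[q,e]$, and two legs at each of $q,e$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{There are at most two branch points.} Let $q,e,h$ be distinct branch points. By Lemma~\ref{lem:const}(b), $P_q(e)\neq P_h(e)$, and neither set contains a branch point. As $e$ has order $3$, both $q$ and $h$ lie in the third component of $X\setminus\{e\}$. So, of any three distinct branch points, none separates the other two. By (D3), the median $c$ of $q,e,h$ then differs from all three; it is a branch point, and it separates $q$ from $e$. The triple $q,c,e$ contradicts what was just shown.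

\emph{Components without branch points are legs.} Let $q$ be a branch point and $K$ a component of $X\setminus\{q\}$ without branch points. By (D4), the only possible branch point of the dendrite $K\cup\{q\}$ is $q$; but $q$ is a leaf of it, since $K$ is connected. So $K\cup\{q\}$ is an arc $[q,v]$. The point $v$ is a leaf of $X$, because $X\setminus\{v\}=(X\setminus K)\cup[q,v)$ and $X\setminus K$ is connected by (D2).

\emph{The list.} Without branch points, $X$ is an arc. With exactly one, $X$ is a triod or a $4$-star by Proposition~\ref{prop:branch}(d). Let there be exactly two, $q$ and $e$; both have order $3$ by Lemma~\ref{lem:twobranch}. For $z\notin[q,e]$, the median of $z,q,e$ lies in $[q,e]$ and not in $(q,e)$, where it would be a third branch point. If it is $q$, then $z$ lies in one of the two components of $X\setminus\{q\}$ not containing $e$; if it is $e$, in one of the two components of $X\setminus\{e\}$ not containing $q$. These four components contain no branch point, so they are legs.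
\end{proof}

From now on the edges are the legs and, in the H-tree, the arc $[q,e]$. The results of Section~\ref{sec:parity} apply. The set $O$ consists of all vertices except the center of the $4$-star, which is the only point of even order other than $2$.

\section{The odd set of a tree with branch points}\label{sec:S}

\begin{proposition}\label{prop:S}
If $X$ is a triod or an H-tree, then $S=\emptyset$. If $X$ is a $4$-star with center $q$ and leaves $v_1,\dots,v_4$, then $S\subset\bigcup_{i,j}W_i\times W_j$, where $W_i$ is the component of $\{d_q=d_q(v_i)\}$ containing $v_i$.
\end{proposition}

As for the arc, we extend a product of intervals in $S$ to a rectangle $W\times V$ of maximal constant arcs. In the rectangle the parity changes only across the curves $f_{ab}(v)=0$, $v\in O$, and $S$ must avoid every side whose fixed coordinate is not a leaf. This leaves a single configuration (Figure~\ref{fig:rect}), which we then test against the monotonicity of the distance from a branch point.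

\begin{proof}
Let $U,V_0$ be open intervals with $U\times V_0\subset S$, let $p,r$ be given by Proposition~\ref{prop:rigid}, and let $W\supset U$, $V\supset V_0$ be the components of $\{d_p=r\}$ containing them. We show in Steps 1--5 that $p$ is the center of a $4$-star and that each of $W,V$ contains a leaf.

By Lemma~\ref{lem:constbranch}, $W$ and $V$ are arcs with no branch point in $W^\circ\cup V^\circ$. Since $p$ is a zero of admissible pairs, $p\notin O$. So no point of $O$ lies in $W^\circ\cup V^\circ\cup\{p\}$, and by Lemma~\ref{lem:const}(a)
\begin{equation}\label{eq:mono}
d_v\text{ is strictly monotone on }W\text{ and on }V\text{ for every }v\in O.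
\end{equation}
At most one end of $W$ is a leaf, since otherwise $W=X\ni p$ by Lemma~\ref{lem:terminal}; the same holds for $V$.

\emph{Step 1: $W\neq V$.} Suppose that $W=V$. By \eqref{eq:mono}, all pairs of distinct points of $W$ are admissible. They form two connected triangles, exchanged by $(a,b)\mapsto(b,a)$. Let $u$ be a non-leaf end of $W$. One triangle contains the pairs $(u,b)$ and the other the pairs $(b,u)$, $b\in W\setminus\{u\}$, and these are not in $S$ by Lemma~\ref{lem:ends}. By (S1), $S$ misses $W\times W$, which contradicts $U\times V_0\subset S$.

So $W\cap V=\emptyset$. Let $R=W\times V$, a closed rectangle, and note that $p\in M(a,b)$ for all $(a,b)\in R$. A side of $R$ is a \emph{leaf side} if its fixed coordinate is a leaf. By Lemma~\ref{lem:ends}, $S$ misses every side that is not a leaf side.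

\emph{Step 2: the curves $\gamma_v$.} For $v\in O$ let $\gamma_v=\{(a,b)\in R: d_v(a)=d_v(b)\}$. On $\gamma_v$ we have $M(a,b)=\{p,v\}$, so the closed sets $\gamma_v$ are pairwise disjoint. By \eqref{eq:mono}, $d_v$ maps $W$ and $V$ homeomorphically onto compact intervals, and $\gamma_v$ is parametrized by their intersection. If the intersection is empty or a point, $\gamma_v$ is empty or a corner of $R$. Otherwise $\gamma_v$ is an arc whose two end points lie on the boundary of $R$ and differ in both coordinates; we then call it \emph{nondegenerate}.

If $v$ is a branch point, $\gamma_v$ contains only corners: at any other point one coordinate can be moved both ways within $W$ or $V$, which keeps $f(p)=0$ and gives $f(v)$ both signs, contrary to Lemma~\ref{lem:twosided}. On the other hand, some $\gamma_v$ is nondegenerate. Otherwise $R$ minus its corners is a connected set of admissible pairs that meets $S$, so it lies in $S$ by (S1), although it meets a non-leaf side. Fix a nondegenerate $\gamma_v$; then $v$ is a leaf.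

\emph{Step 3: each end point $z$ of $\gamma_v$ lies on a leaf side.} At $z$, $f$ vanishes at no point of $O$ other than $v$, so (S3) applies: if $f(v)$ takes both signs near $z$ on a subset of $R$, then $S$ meets that subset. If $z$ is not a corner, then along the side containing $z$ the function $f(v)$ is strictly monotone and vanishes at $z$, so it takes both signs; hence the side is a leaf side. Let $z=(u,u')$ be a corner. By \eqref{eq:mono}, $f_{au'}(v)$ has a constant strict sign for $a\in W\setminus\{u\}$, and so has $f_{ub}(v)$ for $b\in V\setminus\{u'\}$. Since $d_v(u)=d_v(u')$, we have $f_{ab}(v)=f_{au'}(v)+f_{ub}(v)$. Equal signs would give $\gamma_v=\{z\}$; so the signs are opposite, $S$ meets one of the two sides through $z$, and that side is a leaf side.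

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,3) -- (4,3) -- (4,0);
\draw[very thick] (0,3) -- (0,0) -- (4,0);
\draw[thick] (0,2) .. controls (1,1.8) and (2,1.2) .. (2.6,0);
\fill (0,2) circle (1.5pt) node[left] {$b_1$};
\fill (2.6,0) circle (1.5pt) node[below] {$a_2$};
\node[below] at (0,0) {$\lambda$};
\node[left] at (0,0) {$\mu$};
\node[below] at (4,0) {$w$};
\node[left] at (0,3) {$y$};
\node at (2.1,1.45) {$\gamma_v$};
\node[below] at (1.3,0) {$W$};
\node[left] at (0,1) {$V$};
\end{tikzpicture}
\caption{The rectangle $W\times V$ with $W=[\lambda,w]$ horizontal and $V=[\mu,y]$ vertical, where $\lambda,\mu$ are leaves. The odd set avoids the two thin sides, so a curve $\gamma_v=\{d(v,a)=d(v,b)\}$ across which the parity changes must join the two thick sides.}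
\label{fig:rect}
\end{figure}

Each of $W,V$ has at most one leaf end, and the end points of $\gamma_v$ differ in both coordinates. Hence $W=[\lambda,w]$ and $V=[\mu,y]$ with leaves $\lambda\neq\mu$ and non-leaves $w,y$, and $\gamma_v$ joins a point $(\lambda,b_1)$ to a point $(a_2,\mu)$ with $b_1\neq\mu$, $a_2\neq\lambda$. We have $v\neq\lambda$ because $f_{\lambda b_1}(\lambda)<0$, and $v\neq\mu$ because $f_{a_2\mu}(\mu)>0$.

\emph{Step 4: directions of monotonicity.} On $W$ and $V$, \emph{outward} means toward $\lambda$ and toward $\mu$. From $d_v(\lambda)=d_v(b_1)$ and $d_v(a_2)=d_v(\mu)$ we get $d_v(\lambda)-d_v(a_2)=-\bigl(d_v(\mu)-d_v(b_1)\bigr)$, so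
\begin{equation}\label{eq:opp}
d_v\text{ increases outward on one of }W,V\text{ and decreases outward on the other.}
\end{equation}
For $(a,b)\in\gamma_v$, the open arc $(a,b)$ contains a point of $M(a,b)=\{p,v\}$, and this point is not the leaf $v$. So $p$ separates $a$ from $b$, and the connected sets $W,V$, which miss $p$, lie in different components $H_W\neq H_V$ of $X\setminus\{p\}$. The set $C_W=H_W\setminus[\lambda,w)$ contains $w$, misses $W^\circ\cup\{p\}$, and is connected, since for $x\in C_W$ the set $[x,w]$ lies in $H_W$ by (D1) and misses $[\lambda,w)$ by Lemma~\ref{lem:terminal}. The function $d_w$ is strictly monotone on $W$ and vanishes at $w$, so it increases outward. By Lemma~\ref{lem:const}(a), $d_x$ increases outward on $W$ for every $x\in C_W$. The same argument shows that $d_x$ increases outward on $V$ for every $x\in H_V\setminus[\mu,y)$.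

\emph{Step 5: $p$ does not have order $2$.} Suppose that it does, so $X\setminus\{p\}=H_W\cup H_V$. The facts of Step 4 are symmetric in $(W,\lambda,w)$ and $(V,\mu,y)$, so we may assume $v\in H_W$. As $v\neq\lambda$ is a leaf, $v\in C_W$. So $d_v$ increases outward on $W$, and by \eqref{eq:opp} it decreases outward on $V$. By Lemma~\ref{lem:const}(a) for the arc $V$ and the connected set $H_W$, the function $d_x$ strictly decreases outward on $V$ for every $x\in H_W$. Let $c$ be the median of $\lambda,v,p$. Then $c\in[\lambda,v]\subset H_W$, so $c\neq p$; and $c\neq\lambda,v$, since otherwise a leaf would lie in $(v,p)$ or $(\lambda,p)$. So $c$ is a branch point in $H_W$, and $c\notin V$. By Lemma~\ref{lem:terminal}, $[c,\mu]=[c,y]\cup V$, and by Proposition~\ref{prop:branch}(c) $d_c$ is nondecreasing outward on $V$. This is a contradiction.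

Thus $p$ has even order other than $2$: $X$ is a $4$-star, $p=q$, and $W,V$ are components of a fiber of $d_q$ that contain leaves, so $W=W_i$ and $V=W_j$ for some $i,j$.

\emph{Conclusion.} Let $G$ be the union of the open edges. Since $S$ is open and $G$ is dense, $S\cap(G\times G)$ is dense in $S$, and each of its points lies in a product of open intervals contained in $S$. In the triod and the H-tree there is no such product, so $S=\emptyset$. In the $4$-star, $S\cap(G\times G)$ lies in the closed set $\bigcup W_i\times W_j$, and hence so does $S$.
\end{proof}

\section{The H-tree and the 4-star}\label{sec:H4}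

It remains to find odd pairs where Proposition~\ref{prop:S} forbids them. The tool is (S3): a pair with exactly one zero in $O$, at which both signs can be produced.

\begin{proposition}\label{prop:H}
$X$ is not an H-tree.
\end{proposition}

\begin{proof}
Use the notation of Lemma~\ref{lem:twobranch}. The arc $[e,w]$ is $q$-constant, so $M(w,e)=\{q,m\}$ with $m\in(e,w)$, and $q$ is the only zero of $f_{we}$ in $O$. By \eqref{eq:H}, $f_{wc}(q)=s-d_q(c)<0$ for $c\in P'$, and $f_{wa}(q)=s-d_q(a)>0$ for $a\in(q,e)$. Both $c$ and $a$ can be taken arbitrarily near $e$, so $S\neq\emptyset$ by (S3). This contradicts Proposition~\ref{prop:S}.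
\end{proof}

\begin{lemma}\label{lem:leaf}
Let $v$ be a leaf and $a\neq b$ with $d_v(a)=d_v(b)\notin\Lambda_v$. Then $M(a,b)=\{v,x\}$ with $x\in(a,b)$, and either $x$ is a branch point of order $3$ or $(a,b)$ lies in the closure of $S$.
\end{lemma}

\begin{proof}
The open arc $(a,b)$ contains a zero $x$, which is not a leaf. If $x$ is not a branch point of order $3$, then $x\notin O$, and $v$ is the only zero in $O$. Since $d_v(a)\notin\Lambda_v$, there are $a'$ arbitrarily near $a$ with $f_{a'b}(v)>0$ and with $f_{a'b}(v)<0$. Now (S3) applies.
\end{proof}

\begin{proposition}\label{prop:star}
$X$ is not a $4$-star.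
\end{proposition}

\begin{proof}
The sets $W_i$ of Proposition~\ref{prop:S} are compact and do not contain $q$, so they miss an open ball $B$ about $q$. Fix a leaf $v$ and put $\kappa=d_v(q)$. If $d_v$ were constant on initial segments $[q,z]$, $[q,z']$ of two legs, their union would be a $v$-constant arc through $q$, contrary to Lemma~\ref{lem:constbranch}(a). So there are three legs with initial segments $A_1,A_2,A_3\subset B$ on which $d_v$ is not constant. Each $d_v(A_i)$ contains an interval $[\kappa,\kappa+\varepsilon]$ or $[\kappa-\varepsilon,\kappa]$ with $\varepsilon>0$, and two of them contain an interval on the same side of $\kappa$. Choose $t\neq\kappa$, $t\notin\Lambda_v$, taken on both of these segments, at points $a$ and $b$. Then $a,b\neq q$, so $a\neq b$. There is no branch point of order $3$, so by Lemma~\ref{lem:leaf} the pair $(a,b)$ lies in the closure of $S$, hence in the closed set $\bigcup W_i\times W_j$. But $a\in B$.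
\end{proof}

\section{The triod}\label{sec:triod}

Let $X$ be a triod with center $q$, leaves $v_1,v_2,v_3$ and legs $L_i=[q,v_i]$. Put $h_j=d_{v_j}$ and $m_j=d(q,v_j)=h_j(q)$. Here $O=\{q,v_1,v_2,v_3\}$, and $S=\emptyset$ by Proposition~\ref{prop:S}. \emph{Outward} means away from $q$. The argument for the $4$-star breaks down, because the alternative $x=q$ in Lemma~\ref{lem:leaf} is now possible. Since $S=\emptyset$, it is the only one:
\begin{equation}\label{eq:triodM}
\text{if }a\neq b\text{ and }h_j(a)=h_j(b)\notin\Lambda_{v_j},\text{ then }M(a,b)=\{q,v_j\}\text{ and }q\in(a,b).
\end{equation}
This ties the functions $h_j$ to $d_q$. We use it to determine, for each leg and each leaf, whether moving outward along the leg increases or decreases the distance to the leaf, and we find that the resulting inequalities are cyclic.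

\begin{lemma}\label{lem:weakmono}
Each $h_j$ is weakly monotone on each leg $L_i$.
\end{lemma}

\begin{proof}
If $a,b\in L_i$, then $q\notin(a,b)$; so by \eqref{eq:triodM}, $h=h_j$ takes each value outside the countable set $\Lambda_{v_j}$ at most once on $L_i$. Order $L_i$ outward. There is no triple $x<y<z$ with $h(y)>\max(h(x),h(z))$ or $h(y)<\min(h(x),h(z))$, because uncountably many values would be taken in both $(x,y)$ and $(y,z)$. Suppose that $h(q)\le h(v_i)$ and that $h(x)>h(y)$ for some $x<y$. If $h(x)>h(q)$, then $q<x<y$ is a forbidden triple; if $h(x)\le h(q)$, then $h(y)<h(v_i)$ and $x<y<v_i$ is one. So $h$ is nondecreasing. If $h(q)\ge h(v_i)$, apply this to $-h$.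
\end{proof}

Let
\[
s_{ij}=\operatorname{sign}\bigl(h_j(v_i)-h_j(q)\bigr)=\operatorname{sign}\bigl(d(v_i,v_j)-m_j\bigr),
\]
so that $s_{ii}=-1$. By Lemma~\ref{lem:weakmono}, $h_j$ is nondecreasing outward on $L_i$ if $s_{ij}=+1$, nonincreasing if $s_{ij}=-1$, and constant if $s_{ij}=0$.

\begin{lemma}\label{lem:rows}
For each $i$ there is an index $\tau(i)\neq i$ with $s_{i\tau(i)}=+1$ and $s_{ij}=-1$ for $j\neq\tau(i)$.
\end{lemma}

\begin{proof}
Let $\{i,j,k\}=\{1,2,3\}$. We first show that $s_{ij}\neq0$. Suppose that $s_{ij}=0$. Then $L_i$ is $v_j$-constant, and $M(v_i,q)=\{v_j,m\}$ with $m\in(q,v_i)$ by \eqref{eq:constM}. The function $f_{v_iq}$ is negative at $v_i$, positive at $q$, and positive at $v_k$ because $L_k\ni q$ contains no zero. On $L_j$ the function $h_j$ is nonincreasing outward. If $h_j(b)=h_j(q)$ for some $b\in(q,v_j]$, then $L_i\cup[q,b]$ is a $v_j$-constant arc through $q$, contrary to Lemma~\ref{lem:constbranch}(a). So for all $b\in(q,v_j]$,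
\[
f_{v_ib}(v_j)=h_j(v_i)-h_j(b)=h_j(q)-h_j(b)>0 .
\]
For such $b$ near $q$, the function $f_{v_ib}$ is negative at $v_i$ and positive at $q,v_j,v_k$. So $(v_i,b)\in S$, a contradiction.

Now $f_{v_iq}$ is negative at $v_i$, positive at $q$, and has the nonzero signs $s_{ij},s_{ik}$ at $v_j,v_k$. The pair $(v_i,q)$ is admissible and not in $S$, so exactly one of $s_{ij},s_{ik}$ is $+1$.
\end{proof}

\begin{lemma}\label{lem:cols}
If $i\neq k$, then $s_{ij}=s_{kj}$ for at most one $j$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:branch}(a), for small $t>0$ with $t\notin\Lambda_q$ there are unique points $a\in L_i$ and $c\in L_k$ with $d_q(a)=d_q(c)=t$. They are distinct, and $q\in M(a,c)$. We show that $s_{ij}=s_{kj}$ implies $v_j\in M(a,c)$ for all sufficiently small such $t$; two indices $j$ would then give three zeros.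

Let $\sigma=s_{ij}=s_{kj}$, which is nonzero by Lemma~\ref{lem:rows}, and let $\phi=\sigma\,(h_j-m_j)$. Then $\phi(q)=0$, $\phi$ is nondecreasing outward on $L_i$ and $L_k$, and $\phi(v_i),\phi(v_k)>0$. Let $t<\min(\phi(v_i),\phi(v_k))$. By the triangle inequality $\phi(a),\phi(c)\in[0,t]$. Suppose that $\phi(a)\neq\phi(c)$; as the roles of $i$ and $k$ are symmetric, let $\phi(c)<\phi(a)$. Choose $\rho$ with $\phi(c)<\rho<\phi(a)$ and $m_j+\sigma\rho\notin\Lambda_{v_j}$. Since $0<\rho<\phi(a)$ and $\phi(c)<\rho<\phi(v_k)$, there are $a'\in(q,a)$ and $c'\in(c,v_k)$ with $\phi(a')=\phi(c')=\rho$, that is, $h_j(a')=h_j(c')=m_j+\sigma\rho$. By \eqref{eq:triodM}, $d_q(a')=d_q(c')$. But $d_q(a')\le t\le d_q(c')$ by Proposition~\ref{prop:branch}(c). So $d_q(a')=t$, which contradicts the uniqueness of $a$. Hence $\phi(a)=\phi(c)$, and $v_j\in M(a,c)$.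
\end{proof}

\begin{proposition}\label{prop:triod}
$X$ is not a triod.
\end{proposition}

\begin{proof}
If $\tau(i)=\tau(k)$ with $i\neq k$, then $s_{ij}=s_{kj}$ for all three $j$, contrary to Lemma~\ref{lem:cols}. So $\tau$ is a permutation of $\{1,2,3\}$ without fixed points, that is, a $3$-cycle. Let $j=\tau(i)$. Then $\tau(j)\neq i$, so $s_{ij}=+1$ and $s_{ji}=-1$, which means
\[
m_j<d(v_i,v_j)<m_i .
\]
Thus $m_{\tau(i)}<m_i$ for every $i$, and $m_1>m_{\tau(1)}>m_{\tau^2(1)}>m_{\tau^3(1)}=m_1$, which is absurd.
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]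
By Proposition~\ref{prop:four}, a dendrite with the DMP is an arc, a triod, a $4$-star or an H-tree, and these are excluded by Propositions~\ref{prop:arc}, \ref{prop:triod}, \ref{prop:star} and~\ref{prop:H}. So no dendrite has the DMP, and the theorem follows from Proposition~\ref{prop:reduction}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:atmost}]
By Proposition~\ref{prop:reduction}, $X$ is a simple closed curve or a dendrite, and by the definition of a dendrite it is not both.

Let $X$ be a simple closed curve and $a\neq b$. Each of the two open arcs of $X\setminus\{a,b\}$ contains a zero of $f_{ab}$, and there are at most two zeros, so each contains exactly one and $X$ has the DMP. The set $M(a,b)$ separates $a$ from $b$, as noted in the introduction. On each of the two arcs, $f_{ab}$ is negative between $a$ and the zero and positive between the zero and $b$. Let $(a_i,b_i)\to(a,b)$ with $a_i\neq b_i$, and let $B,B'$ be disjoint open arcs around the two points of $M(a,b)$. On each of them $f_{ab}$ takes both signs, so by \eqref{eq:unif} the function $f_{a_ib_i}$ has a zero in each for large $i$. Since $M(a_i,b_i)$ has two points, it then consists of one point in $B$ and one in $B'$.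 As $B$ and $B'$ may be taken arbitrarily small, $M(a_i,b_i)\to M(a,b)$.

Let $X$ be a dendrite. By Theorem~\ref{thm:main} it does not have the DMP. Its midsets are nonempty because $X$ is connected, so some midset has exactly one point.

Finally, the circle with the arc-length metric has the DMP, as computed in the introduction, and this metric can be transported by a homeomorphism to any simple closed curve. The converse is Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Apollonius}
\emph{Continuous Finite Apollonius Sets In Metric Spaces},
\texttt{http://core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 99A0356996DA0DE7E6CA65589478CB25/\allowbreak S0008414X00020149a.pdf/\allowbreak continuous\_finite\_\allowbreak apollonius\_sets\_\allowbreak in\_metric\_spaces.pdf}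

\bibitem{Nadler}
Nadler, \emph{Continuum Theory}.

\end{thebibliography}
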